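# One zero and two 1-points in the unit disc: the sharp radius $\mu$

## 1. Statement of the theorem

**Theorem 1.** Let $U=\{z:|z|<1\}$. For $f$ holomorphic in $U$ whose sets of zeros and of $1$-points (solutions of $f=1$) in $U$ are finite and nonempty, put
$$\rho(f)=\max\{|z|: z\in U,\ f(z)\in\{0,1\}\},\qquad \mathcal A(f)=\{\rho(f)<|z|<1\},\qquad \gamma(f)=f\big(\{|z|=(1+\rho(f))/2\}\big).$$
Let $F_2$ be the class of holomorphic functions in $U$ that omit $0$ and $1$ in such a ring $\mathcal A(f)$ and for which $\gamma(f)$ has non-zero, distinct indices with respect to $0$ and $1$. Let $F_5(m,n)\subset F_2$ be the subclass of functions with exactly one zero and exactly one $1$-point in $U$, of multiplicities $m$ and $n$. Let $F_5$ be the union of the $F_5(m,n)$ over $0<\min\{m,n\}<\max\{m,n\}<\infty$, and $\mu=\inf\{\rho(f):f\in F_5\}$.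

Let $\mathcal G^*$ be the class of holomorphic $f$ in $U$ with exactly one zero and exactly two $1$-points in $U$, counted with multiplicity, and let $\mathcal G\subset\mathcal G^*$ be the subclass in which the two $1$-points are distinct. Then:

1. If $f\in\mathcal G$, then $\rho(f)>\mu$.
2. The constant is sharp: $\inf_{\mathcal G}\rho=\mu$, and the infimum is not attained in $\mathcal G$.
3. If $f\in F_2$ and the indices of $\gamma(f)$ with respect to $0$ and $1$ are $1$ and $2$ in some order, then $\rho(f)\ge\mu$. Equality holds only if $f\in F_5(1,2)\cup F_5(2,1)$.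
4. If $f\in\mathcal G^*$, no closed hyperbolic disc in $U$ of hyperbolic radius smaller than that of $\{|z|\le\mu\}$ contains the zero and all $1$-points of $f$. If $f\in\mathcal G$, the same holds with "smaller than or equal to".

## 2. Zeros, 1-points and indices: reading the statement

We are asked how close to the origin a holomorphic function on the disc can have all its zeros and $1$-points, if it has one zero and two $1$-points. By the argument principle, the index of $\gamma(f)$ with respect to $0$ (respectively $1$) is the number of zeros (respectively $1$-points) of $f$ in $U$, counted with multiplicity. So the condition defining $F_2$ says that these two numbers are non-zero and different.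

For example, let $f(z)=1-\dfrac{z(2z-1)}{1.32}$. Its $1$-points are $0$ and $\frac12$. Its zeros in the plane are $-0.6$ and $1.1$, because $(-0.6)(-2.2)=1.1\cdot1.2=1.32$. In $U$ there is one zero and there are two $1$-points, all simple. So $f\in\mathcal G$, $\rho(f)=0.6$, and the indices of $\gamma(f)$ are $1$ and $2$.

The constant $\mu$ refers to a different situation, with one zero and one $1$-point of different multiplicities. It is known (Bergweiler and Eremenko) that the infimum defining $\mu$ is attained. It is attained by a function in $F_5(2,1)$ with a double zero at $-\mu$ and a simple $1$-point at $\mu$, and $\mu\approx0.0252896$. We use this as a black box in the following form.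

**Fact A.** $\rho\ge\mu$ on $F_5$; there is a function in $F_5(1,2)$ with $\rho=\mu$; and $\mu<\rho_0:=0.0253$.

The passage from $F_5(2,1)$ to $F_5(1,2)$ is $f\mapsto1-f$, which exchanges zeros and $1$-points and satisfies $\rho(1-f)=\rho(f)$.

The simplest case to which Fact A does not apply directly is a function with one simple zero and two simple $1$-points, and for it one asks whether $\rho(f)\ge\mu$. This question comes from "Goldberg's Constants", http://www.math.purdue.edu/~eremenko/dvi/gold-talk.pdf. Such functions form exactly the class $\mathcal G$: two distinct $1$-points with total multiplicity two are simple. Part 1 answers yes, with strict inequality. The rest of $\mathcal G^*$ consists of the functions with one simple zero and one double $1$-point, that is, $\mathcal G^*\setminus\mathcal G=F_5(1,2)$. So the theorem says that two $1$-points do best when they coincide.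

## 3. Quadratic polynomials by hand

Let $f\in\mathcal G^*$ be a quadratic polynomial, $f(z)=1+K(z-b_1)(z-b_2)$ with $b_1,b_2\in U$. One zero $a$ lies in $U$ and the other zero $a'$ satisfies $|a'|\ge1$. Comparing the coefficients of $z$ in $f$ and $f-1$ gives $a+a'=b_1+b_2$, so
$$1\le|a'|=|b_1+b_2-a|\le3\rho(f),\qquad\text{hence}\qquad \rho(f)\ge\tfrac13 .$$
Equality forces $b_1=b_2=-a$ with $|a|=\frac13$. It is attained by $f(z)=1-\frac94\left(z-\frac13\right)^2$, whose zeros are $-\frac13$ and $1$. So already here the minimum over $\mathcal G^*$ exists and occurs only at a double $1$-point. For general $f$ there is no such algebraic identity, but the same picture will emerge.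

## 4. Splitting a double 1-point: $\inf_{\mathcal G}\rho\le\mu$

**Proposition 2.** $\inf_{\mathcal G}\rho\le\mu$.

*Proof.* Let $f_0\in F_5(1,2)$ with $\rho(f_0)=\mu$, let $b$ be its double $1$-point, and let $\mu<r<1$. On $|z|=r$ we have $f_0\ne0,1$. By Rouché, for small $\varepsilon\ne0$ the function $f_0+\varepsilon$ has in $|z|<r$ exactly one zero and two $1$-points with multiplicity, and they tend to those of $f_0$ as $\varepsilon\to0$. The $1$-points solve $f_0-1=-\varepsilon$ near $b$. They differ from $b$, and $f_0'\ne0$ in a punctured neighbourhood of $b$. So they are simple, hence distinct. Therefore $g(z)=f_0(rz)+\varepsilon$ lies in $\mathcal G$, and $\rho(g)\le(\mu+o(1))/r$ as $\varepsilon\to0$. Let $\varepsilon\to0$ and then $r\to1$. $\square$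

This tells us what kind of proof is possible. An argument that bounds $\rho(f)$ from below for each $f\in\mathcal G$ by estimates, and loses anything in a constant, ends at a number below $\mu$. We have to let Fact A supply the sharp constant: we minimize $\rho$ over the larger class $\mathcal G^*$ and show that a minimizer cannot have distinct $1$-points. The statement "$b_1\ne b_2$ is impossible for a minimizer" can be attacked with crude estimates.

## 5. Hyperbolic densities, Beltrami variations and two lemmas

All hyperbolic densities have curvature $-1$; thus $\lambda_U(z)=2/(1-|z|^2)$, and the upper half-plane has density $1/\operatorname{Im}u$. For example, $u\mapsto e^{i\pi u/\Lambda}$ maps the strip $0<\operatorname{Re}u<\Lambda$ onto the upper half-plane, so the strip has density $\frac{\pi/\Lambda}{\sin(\pi\operatorname{Re}u/\Lambda)}$. Holomorphic maps do not increase hyperbolic length (Schwarz–Pick).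

**Fact B (sharp Landau theorem; Hempel, J. London Math. Soc. (2) 20 (1979) 435–445; also Lai).** If $g$ is holomorphic in $U$ and omits $0,1$, then $|g'(0)|\le2|g(0)|\,(|\log|g(0)||+C_0)$ with $C_0=\Gamma(1/4)^4/(4\pi^2)<4.3769$.

Applied to the universal covering of $\mathbb C\setminus\{0,1\}$, for which $\lambda_{0,1}(g(0))\,|g'(0)|=2$, this is equivalent to
$$\lambda_{0,1}(w)\ge\frac1{|w|\,(|\log|w||+C_0)}. \tag{1}$$

The *dilatation* of an orientation-preserving map $\Phi$ is $k=\partial_{\bar z}\Phi/\partial_z\Phi$. Given measurable $k$ with $\|k\|_\infty<1$, the measurable Riemann mapping theorem provides a unique quasiconformal map of $\widehat{\mathbb C}$ with dilatation $k$ that fixes $0,1,\infty$.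

**Fact C (Ahlfors, *Lectures on Quasiconformal Mappings*, Ch. V).** Let $k_t=t\nu+o(t)$ in $L^\infty(\mathbb C)$ as $t\to0+$, and let $\Phi_t$ be the quasiconformal map with dilatation $k_t$ fixing $0,1,\infty$. Then $\Phi_t(z)=z+t\dot\Phi(z)+o(t)$ locally uniformly in $\mathbb C$, where $\dot\Phi$ is continuous and $\partial_{\bar z}\dot\Phi=\nu$ in the sense of distributions.

For instance, $k_t\equiv t$ gives $\Phi_t(z)=(z+t\bar z)/(1+t)$. Then $\dot\Phi=\bar z-z$, and indeed $\partial_{\bar z}\dot\Phi=1$.

**Lemma 3.** Let $G$ be holomorphic with $\operatorname{Re}G\ge0$ in $|z|<r$, and let $\tau=\tau(z,w)=\dfrac{r|z-w|}{|r^2-\bar wz|}$. Then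
$$\frac{1-\tau}{1+\tau}\operatorname{Re}G(w)\le\operatorname{Re}G(z)\le\frac{1+\tau}{1-\tau}\operatorname{Re}G(w),\qquad|\operatorname{Im}(G(z)-G(w))|\le\frac{2\tau}{1-\tau^2}\operatorname{Re}G(w).$$

*Proof.* If $\operatorname{Re}G$ vanishes somewhere, $G$ is constant and all is trivial. Otherwise $\omega=(G-G(w))/(G+\overline{G(w)})$ maps $|z|<r$ into $U$ and $\omega(w)=0$, so $|\omega(z)|\le\tau$ by Schwarz–Pick. Solving, $G=i\operatorname{Im}G(w)+\operatorname{Re}G(w)\frac{1+\omega}{1-\omega}$. For $|\omega|\le\tau$ the number $\frac{1+\omega}{1-\omega}$ lies in the disc with diameter $\left[\frac{1-\tau}{1+\tau},\frac{1+\tau}{1-\tau}\right]$, whose radius is $\frac{2\tau}{1-\tau^2}$. $\square$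

**Lemma 4 (Gordan).** Let $V\subset\mathbb R^J$ be a linear subspace, $J$ finite and nonempty, containing no vector with all coordinates negative. Then there is $\lambda\ne0$ with all $\lambda_j\ge0$ and $\lambda\perp V$.

*Proof.* Separate $V$ from the open negative orthant $Q$: there is $\lambda\neq0$ with $\lambda\cdot v\ge\lambda\cdot u$ for $v\in V$, $u\in Q$. A linear functional bounded below on $V$ vanishes on $V$. So $\lambda\cdot u\le0$ on $Q$. If some $\lambda_j<0$, letting $u_j\to-\infty$ contradicts this. $\square$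

## 6. A minimizer over $\mathcal G^*$ exists

**Proposition 5.** Let $m_0=\inf_{\mathcal G^*}\rho$. Then $0<m_0\le\mu$, and $m_0$ is attained in $\mathcal G^*$.

*Proof.* By Fact A, $m_0\le\mu$. Take $f_k\in\mathcal G^*$ with $\rho(f_k)\to m_0$. On each compact subset of $m_0<|z|<1$ the $f_k$ with large $k$ omit $0$ and $1$. By Montel a subsequence converges locally uniformly in the spherical metric in this ring, either to $\infty$ or to a holomorphic function. Let $C=\{|z|=r_0\}$ with $m_0<r_0<1$; for large $k$ the zero and the $1$-points of $f_k$ lie inside $C$.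

If the limit is $\infty$, then $|f_k|>1$ on $C$ for large $k$. By Rouché, $f_k$ and $f_k-1$ then have equally many zeros inside $C$, which is false since $1\ne2$.

So the limit is finite, and by the maximum principle $f_k\to f$ locally uniformly in all of $U$, with $f$ holomorphic. If $f\equiv0$, then $|f_k|<1$ inside $C$ for large $k$, and $f_k$ has no $1$-point there. If $f\equiv w_0$ with $w_0\ne0$ constant, then $f_k$ has no zero inside $C$ for large $k$. Both are impossible, so $f$ is not constant. By Hurwitz, $f\ne0,1$ in $m_0<|z|<1$, and the numbers of zeros and of $1$-points inside $C$ pass to the limit. Hence $f\in\mathcal G^*$ and $\rho(f)\le m_0$, so $\rho(f)=m_0$. Finally $m_0>0$, because $f$ cannot take both values $0$ and $1$ at the origin. $\square$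

**Proposition 6 (main claim).** No minimizer of $\rho$ over $\mathcal G^*$ lies in $\mathcal G$.

*How Part 1 follows.* By Propositions 5 and 6 some minimizer lies in $\mathcal G^*\setminus\mathcal G=F_5(1,2)$. So $m_0\ge\mu$ by Fact A, hence $m_0=\mu$. A function in $\mathcal G$ has $\rho\ge m_0=\mu$ and is not a minimizer, so $\rho>\mu$.

Sections 7–12 prove Proposition 6. **Standing assumption, for contradiction:** $f\in\mathcal G$ and $\rho:=\rho(f)=m_0\le\mu<\rho_0=0.0253$. Let $a$ be the zero and $b_1\ne b_2$ the $1$-points of $f$, all simple. Write $(p_1,p_2,p_3)=(a,b_1,b_2)$ and $J=\{j:|p_j|=\rho\}$. Note $\rho>0$ and $J\neq\emptyset$.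

## 7. Growth of $f'/f$ on circles

The purpose here is an explicit bound for $f'/f$ on $|z|=r$ that uses only the omitted values. Let $\Lambda=\log(1/\rho_0)=3.67695\ldots$, so $\pi/\Lambda=0.85440\ldots$, and for $\rho_0<r<1$ let
$$B=B(r)=\frac{\pi/\Lambda}{\sin(\pi\log(1/r)/\Lambda)} .$$
Since $\log(1/z)$ maps the ring $\rho_0<|z|<1$ onto the strip of Section 5 as a covering, the hyperbolic density of the ring on $|z|=r$ is $B/r$. The function $f$ maps this ring into $\mathbb C\setminus\{0,1\}$, so Schwarz–Pick and (1) give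
$$\left|\frac{f'}f\right|\le\frac Br\,Y,\qquad Y:=|\log|f||+C_0,\qquad|z|=r.$$

On the circle there is a point $re^{i\theta_0}$ with $|f|=1$. Indeed, if $|f|<1$ on the whole circle there are no $1$-points inside; if $|f|>1$ on the whole circle, Rouché gives equally many zeros and $1$-points inside. Both are false, and the circle is connected. As a function of $\theta$, $Y$ is Lipschitz and $|dY/d\theta|\le r|f'/f|\le BY$ almost everywhere, so $\log Y$ has derivative at most $B$ in modulus almost everywhere. Since $Y(\theta_0)=C_0$,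
$$\left|\frac{f'}f(re^{i\theta})\right|\le\frac Br\,C_0\,e^{B|\theta-\theta_0|},\qquad|\theta-\theta_0|\le\pi. \tag{2}$$
We use three values of $r$, with rounded-up constants
$$B(0.5)<1.5310,\qquad B(0.45)<1.3552,\qquad B(0.3)<0.9980 .$$

To bring (2) to the inside, put
$$\varphi(z)=\frac{(z-a)f'(z)}{f(z)} .$$
Since $f'/f$ has in $U$ only a simple pole at $a$, with residue $1$, $\varphi$ is holomorphic in $U$ and $\varphi(a)=1$. Its zeros are exactly the zeros of $f'$, with multiplicity.

## 8. The natural attempt: injectivity of $\log f$ near its zero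

A sensible first plan is to show that $f$ cannot take the value $1$ twice near $a$, because $\log f$ is injective in the variable $\log(z-a)$. The following proposition carries this out when it can be carried out.

**Proposition 7.** $f'$ has a zero in $U$.

**Step 1.** *This step shows $\operatorname{Re}\varphi>0$ near $a$ if $f'$ has no zero.* Suppose $f'\ne0$ in $U$. Then $L=\log\varphi$ with $L(a)=0$ is holomorphic in $U$. On $|z|=r=\frac12$ we have $|z-a|\le0.5253$, so (2) gives
$$\operatorname{Re}L\le\log\frac{0.5253\cdot1.5310\cdot4.3769}{0.5}+1.5310\,\pi<1.952+4.810<6.77=:A .$$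
By the maximum principle $\operatorname{Re}(A-L)\ge0$ in $|z|<\frac12$, and $A-L$ equals $A$ at $a$. By Lemma 3, $|\operatorname{Im}L(z)|\le A\frac{2\tau}{1-\tau^2}$ with $\tau=\tau(z,a)$. For $|z-a|<2\rho_0$ we have $|z|\le3\rho_0=0.0759$ and
$$\tau\le\frac{0.5\cdot0.0506}{0.25-0.0253\cdot0.0759}<0.10199,\qquad|\arg\varphi(z)|=|\operatorname{Im}L(z)|\le6.77\cdot0.2062<1.40<\frac\pi2 .$$
So $\operatorname{Re}\varphi>0$ in $|z-a|<2\rho_0$.

**Step 2.** *This step turns positivity into injectivity and concludes.* Let $F(W)=\log f(a+e^W)$ on the half-plane $\operatorname{Re}W<\log2\rho_0$. A holomorphic branch exists, as $a$ is the only zero of $f$ and the half-plane is simply connected. Then $F'(W)=\varphi(a+e^W)$ has positive real part. On a convex domain this gives injectivity (Noshiro–Warschawski), since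
$$F(W)-F(W')=(W-W')\int_0^1F'(W'+s(W-W'))\,ds$$
and the integral has positive real part. Also $F(W+2\pi i)=F(W)+2\pi i$, because the integral of $f'/f$ once around $a$ is $2\pi i$.

Since $0<|b_j-a|\le2\rho<2\rho_0$, we can write $b_j=a+e^{W_j}$ with $W_j$ in the half-plane. From $f(b_1)=f(b_2)$ we get $F(W_1)=F(W_2)+2\pi in=F(W_2+2\pi in)$ with $n\in\mathbb Z$. Hence $W_1=W_2+2\pi in$ and $b_1=b_2$, a contradiction. $\square$

The attempt stops exactly where $\varphi$ acquires a zero in $|z-a|<2\rho_0$: there $\log\varphi$ does not exist and $\operatorname{Re}\varphi>0$ is false. Sharper constants cannot help. For the functions $g(z)=f_0(rz)+\varepsilon\in\mathcal G$ of Proposition 2, $g'$ vanishes at $b/r$. With $r$ near $1$ and $\varepsilon$ small, the distance from $b/r$ to the zero of $g$ is less than $2\rho_0$, since $\mu<\rho_0$. So functions in $\mathcal G$ with $\rho$ close to $\mu$ can have a critical point there, and only minimality can exclude $f$.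

To see what one would need, suppose that near the three points $f'/f$ were a constant multiple of $\frac{z-c}{z-a}$, and that $\log f$ returned to the same value from $b_2$ to $b_1$ along the segment. Then $\int_{[b_2,b_1]}\frac{z-c}{z-a}\,dz=0$. Take the symmetric position $a=0$, $b_1=-\xi+i\eta$, $b_2=-\xi-i\eta$, $c=-x$ with $\xi,\eta>0$ and $x$ real. On the segment $z=-\xi+iy$,
$$\frac{z-c}{z-a}=\frac{\xi(\xi-x)+y^2-ixy}{\xi^2+y^2},\qquad\int_{-\eta}^{\eta}\frac{z-c}{z-a}\,dy=2\eta-2x\arctan\frac\eta\xi .$$
This vanishes only for $x=\eta/\arctan(\eta/\xi)>\xi$. So $c$ has to lie beyond the side $[b_1,b_2]$ as seen from $a$. The idea of the proof is that minimality puts $c$ on the other side. A first-order variation that moves the critical value $f(c)$ will show that $c$ nearly equals the orthocentre of the triangle $ab_1b_2$ and that this triangle is acute. In an acute triangle the orthocentre lies before the side.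

## 9. Varying $f$ at its critical points

The aim of this section is to turn the minimality of $\rho$ into an equation for the critical points.

**Step 1.** *We perturb $f$ near critical points without creating or destroying zeros and $1$-points.* Let $c_1,\dots,c_N$ be finitely many zeros of $f'$ in $U$, of multiplicities $m_i$. The $p_j$ are simple, so $c_i\notin\{p_1,p_2,p_3\}$ and $f(c_i)\ne0,1$. Choose disjoint closed discs $D_i\subset U$ centred at $c_i$ containing no $p_j$, no other zero of $f'$, and not $0$ unless $c_i=0$. Choose $\beta_i\in C_0^\infty(\operatorname{int}D_i)$ with $\beta_i=1$ near $c_i$. Let $P_i$ be arbitrary complex polynomials of degree $\le m_i-1$, and for small $t\ge0$ put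
$$f^t=f+t\sum_i\beta_iP_i .$$
The set $E=\bigcup_i\operatorname{supp}\nabla\beta_i$ is compact in $U\setminus\{0\}$, and $f'\ne0$ on it. So for small $t$, at points of $E$, $f^t$ is an orientation-preserving local diffeomorphism with dilatation
$$k_t=\frac{t\sum_iP_i\,\partial_{\bar z}\beta_i}{f'+O(t)}=t\nu+O(t^2)\ \text{ uniformly},\qquad\nu=\sum_i\frac{P_i\,\partial_{\bar z}\beta_i}{f'} .$$
Off $E$ the $\beta_i$ are locally constant and $f^t$ is holomorphic; put $k_t=0$ on $U\setminus E$.

**Step 2.** *We make $f^t$ holomorphic again by a change of variable that preserves $U$.* Extend $k_t$ by reflection, $k_t(z)=\overline{k_t(1/\bar z)}\,z^2/\bar z^2$ for $|z|>1$, and by $0$ on $|z|=1$. The extension again has the form $t$ times a fixed bounded function plus $O(t^2)$. Let $\Phi_t$ be the normalized map of Fact C. The map $1/\overline{\Phi_t(1/\bar z)}$ has the same dilatation and fixes $0,1,\infty$, so it equals $\Phi_t$. Hence $\Phi_t$ preserves $|z|=1$, and $\Phi_t(U)=U$ because $\Phi_t(0)=0$.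

Put $f_t=f^t\circ\Phi_t^{-1}$. Near the image of a point of $E$ it is a composition of quasiconformal maps with cancelling dilatations, hence conformal. Near the image of any other point of $U$, $\Phi_t$ is conformal and $f^t$ holomorphic. So $f_t$ is holomorphic in $U$. For small $t$, $f^t\ne0,1$ on the compact set $\bigcup D_i$, while $f^t=f$ elsewhere; near each $p_j$, $f^t=f$ and $\Phi_t$ is conformal. So $f_t$ has the single zero $\Phi_t(a)$ and the $1$-points $\Phi_t(b_1),\Phi_t(b_2)$, all simple, and $f_t\in\mathcal G^*$.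

**Step 3.** *We compute $\dot\Phi$ in $U$.* We know that $\Phi_t=z+t\dot\Phi+o(t)$ with $\dot\Phi$ continuous and $\partial_{\bar z}\dot\Phi=\nu$ in $U$. Moreover $\operatorname{Re}(\bar z\dot\Phi)=0$ on $|z|=1$, since $|\Phi_t|=1$ there. Consider
$$w(z)=\frac1\pi\iint_U\left[\frac{\nu(\zeta)}{z-\zeta}-\frac{\overline{\nu(\zeta)}\,z^3}{1-\bar\zeta z}\right]dA(\zeta).$$
The first term is a Cauchy transform with $\partial_{\bar z}$-derivative $\nu$, and the second is holomorphic in $z\in U$. Since $\nu$ is smooth with compact support in $U$, $w$ is continuous on $\overline U$. For $|z|=1$, $\bar z$ times the bracket is $\frac{\nu}{z(z-\zeta)}-\frac{\bar\nu z^2}{1-\bar\zeta z}$. The conjugate of the first term is $\frac{\bar\nu z\cdot z}{1-\bar\zeta z}$, so this is a number minus its conjugate. Thus $\operatorname{Re}(\bar zw)=0$ on $|z|=1$.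

So $H=\dot\Phi-w=\sum_{n\ge0}h_nz^n$ is holomorphic in $U$ (Weyl's lemma), continuous on $\overline U$, and $\bar zH+z\overline H=0$ on $|z|=1$. The coefficient of $e^{ik\theta}$ gives $h_{k+1}+\overline{h_{1-k}}=0$ for $k\ge0$, where $h_n=0$ for $n<0$. Hence $\operatorname{Re}h_1=0$, $h_2=-\bar h_0$ and $h_n=0$ for $n\ge3$:
$$H(z)=\beta_0+i\vartheta z-\bar\beta_0z^2,\qquad\vartheta\in\mathbb R .$$

**Step 4.** *We compute how the $|p_j|$ change.* For $\beta\in\mathbb C$ let $T_t$ be the flow of the vector field $\beta-\bar\beta z^2$. It consists of automorphisms of $U$, since $\operatorname{Re}(\bar z(\beta-\bar\beta z^2))=\operatorname{Re}(\beta\bar z-\bar\beta z)=0$ on $|z|=1$. Then $f_t\circ T_t^{-1}\in\mathcal G^*$ has its zero and $1$-points at $T_t\Phi_t(p_j)=p_j+t\big(\dot\Phi(p_j)+\beta-\bar\beta p_j^2\big)+o(t)$. For $j\in J$ put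
$$\delta_j=\tfrac12\tfrac{d}{dt}\Big|_{0+}|T_t\Phi_t(p_j)|^2=\operatorname{Re}\big[\bar p_j\big(w(p_j)+H(p_j)+\beta-\bar\beta p_j^2\big)\big].$$
With $p=p_j$, the terms with $\beta,\beta_0$ contribute $(1-\rho^2)\operatorname{Re}((\beta+\beta_0)\bar p)$, because $\operatorname{Re}(\bar\beta p|p|^2)=\rho^2\operatorname{Re}(\beta\bar p)$; the term $i\vartheta|p|^2$ contributes $0$. In $\operatorname{Re}(\bar pw(p))$ replace the term with $\bar\nu$ by its conjugate, to get
$$\operatorname{Re}(\bar pw(p))=\operatorname{Re}\frac1\pi\iint\nu s_p\,dA,\qquad s_p(\zeta)=\frac{\bar p}{p-\zeta}-\frac{|p|^2\bar p^2}{1-\bar p\zeta} .$$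
The function $s_p$ is holomorphic on $\bigcup D_i$. For $g$ holomorphic there, apply Green's formula $\iint\partial_{\bar\zeta}u\,dA=\frac1{2i}\oint u\,d\zeta$ to $u=\beta_iP_ig/f'$ on $D_i$ minus a small disc about $c_i$ on which $\beta_i=1$. The outer boundary contributes $0$, the inner one is run clockwise, and
$$\frac1\pi\iint\nu g\,dA=-\sum_i\operatorname{Res}_{c_i}\frac{P_ig}{f'} .$$
Hence
$$\delta_j=-\operatorname{Re}\sum_i\operatorname{Res}_{\zeta=c_i}\frac{P_i(\zeta)s_{p_j}(\zeta)}{f'(\zeta)}+(1-\rho^2)\operatorname{Re}\big((\beta+\beta_0)\bar p_j\big). \tag{3}$$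

**Step 5.** *We use minimality.* The number $\beta_0$ depends on the $P_i$, but $\beta$ is arbitrary, so $\beta+\beta_0$ is an arbitrary complex number independent of the $P_i$. By (3) the attainable vectors $(\delta_j)_{j\in J}$ form a real linear subspace of $\mathbb R^J$. It contains no vector with all $\delta_j<0$: otherwise, for small $t>0$, $|T_t\Phi_t(p_j)|<\rho$ for $j\in J$, the other points stay in $|z|<\rho$, and $\rho(f_t\circ T_t^{-1})<m_0$. By Lemma 4 there are $\lambda_j\ge0$, $j\in J$, not all zero, with $\sum\lambda_j\delta_j=0$ for all choices. Put $\lambda_j=0$ for $j\notin J$ and normalize $\sum\lambda_j=1$.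

Varying $\beta$ gives $\sum\lambda_jp_j=0$. Put $S=\sum\lambda_js_{p_j}$. Varying the complex polynomials $P_i$ gives $\operatorname{Res}_{c_i}(P_iS/f')=0$ for every $P_i$ of degree $\le m_i-1$. Taking $P_i=(\zeta-c_i)^k$, $0\le k\le m_i-1$, we see that the pole of $S/f'$ at $c_i$, which has order at most $m_i$, is absent. Thus
$$\sum_j\lambda_jp_j=0,\qquad S=\sum_j\lambda_js_{p_j}\ \text{ vanishes at each }c_i\text{ to order at least }m_i. \tag{4}$$
The weights $\lambda_j$ may depend on the chosen set of critical points.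

## 10. Acute triangles and their orthocentre

Here we collect the geometry used in the next two sections. Suppose in this section that $|a|=|b_1|=|b_2|=\rho$ and that the triangle $ab_1b_2$ is acute. Put $h=\sigma_1=a+b_1+b_2$. Since $b_1-h=-(a+b_2)$ is perpendicular to $b_2-a$ (as $|a|=|b_2|$), and similarly for the other vertices, $h$ is the orthocentre. For the equilateral triangle, $h=0$.

Let $\ell=|a-h|=|b_1+b_2|$. It is positive, because $b_1=-b_2$ would make the angle at $a$ right. Write $h=a-\ell e^{i\psi}$. As $b_1-b_2\perp b_1+b_2=h-a$, the line through $b_1,b_2$ is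
$$z=a+e^{i\psi}(-\xi+iy),\qquad\xi\text{ fixed},\ y\text{ real},$$
with $b_1,b_2$ at $y=\eta_1$ and $y=-\eta_2$. In the coordinate $e^{-i\psi}(z-a)$ we have $a\mapsto0$, $h\mapsto-\ell$, $b_1\mapsto-\xi+i\eta_1$, $b_2\mapsto-\xi-i\eta_2$. The relation $b_1-h\perp b_2-a$ becomes
$$\xi(\xi-\ell)=\eta_1\eta_2=:\kappa. \tag{5}$$
The angles at $b_1$ and $b_2$ are acute, so the foot $y=0$ of the altitude from $a$ is strictly inside the side. After relabelling $b_1,b_2$ if necessary, $\eta_1,\eta_2>0$, so $\kappa>0$. The angle at $a$ is acute, so $0<\xi^2-\eta_1\eta_2=\xi\ell$, hence $\xi>0$. Then (5) and $\kappa>0$ give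
$$0<\ell<\xi .$$
This is the statement that the orthocentre lies before the side.

By intersecting chords at the foot, the altitude from $a$ meets the circle $|z|=\rho$ again at distance $\kappa/\xi=\xi-\ell$ beyond the foot, that is, at the coordinate $-\xi-(\xi-\ell)$. The point $h$, at coordinate $-\ell$, lies between $a$ and this point, at distances $\ell$ and $2(\xi-\ell)$. The power of $h$ is therefore, with $s:=|\sigma_1|^2$,
$$\rho^2-s=2\ell(\xi-\ell)=\frac{2\ell\kappa}\xi>0. \tag{6}$$
In particular $s<\rho^2$.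

## 11. Locating the critical point

The aim is to find all zeros of $S$ in $U$, and hence, by (4), the critical points of $f$. Let $\lambda_j$ be as in (4). As $|p_j|=\rho>0$ for $j\in J$ and $\sum\lambda_jp_j=0$, at least two $\lambda_j$ are positive.

**Step 1.** *We rewrite $S$.* For $j\in J$ we have $\bar p_j=\rho^2/p_j$, so conjugating $\sum\lambda_jp_j=0$ gives $\sum\lambda_j/p_j=0$ (sums over $j\in J$). Moreover $s_{p_j}(\zeta)=\frac{\rho^2}{p_j(p_j-\zeta)}-\frac{\rho^6}{p_j(p_j-\rho^2\zeta)}$. Hence, with $E(x)=\sum\frac{\lambda_j}{p_j(p_j-x)}$,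
$$S(\zeta)=\rho^2\big[E(\zeta)-\rho^4E(\rho^2\zeta)\big],\qquad xE(x)=\sum\lambda_j\Big(\frac1{p_j-x}-\frac1{p_j}\Big)=\sum\frac{\lambda_j}{p_j-x} .$$

**Step 2.** *We show that $S$ has no zeros if exactly two weights are positive.* The two points have equal modulus, so they are $\pm p$ with weights $\frac12$. Then $E(x)=1/(p^2-x^2)$ and
$$S(\zeta)=\frac{\rho^2p^2(1-\rho^4)}{(p^2-\zeta^2)(p^2-\rho^4\zeta^2)}$$
has no zeros.

**Step 3.** *We reduce the case of three positive weights to a quadratic equation.* Now $|p_1|=|p_2|=|p_3|=\rho$. The circumcentre $0$ is a strict convex combination of three distinct points of a circle, so it is interior to the triangle $p_1p_2p_3$, and this triangle is acute. Section 10 applies. Let $\sigma_1,\sigma_2,\sigma_3$ be the elementary symmetric functions of the $p_j$. Then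
$$\sum_j\lambda_j\prod_{k\ne j}(p_k-x)=x^2-\sigma_1x .$$
Indeed, the coefficient of $x^2$ is $\sum\lambda_j=1$, that of $x$ is $-\sum\lambda_j(\sigma_1-p_j)=-\sigma_1$, and the constant term is $\sigma_3\sum\lambda_j/p_j=0$. Therefore $E(x)=(x-\sigma_1)/\prod(p_j-x)$, and
$$\frac{S(\zeta)}{\rho^2}=\frac{(\zeta-\sigma_1)\prod(p_j-\rho^2\zeta)-\rho^4(\rho^2\zeta-\sigma_1)\prod(p_j-\zeta)}{\prod(p_j-\zeta)\prod(p_j-\rho^2\zeta)} .$$
In $U$ the function $S$ has its poles exactly at the $p_j$, since all $\lambda_j>0$. The other factors of the denominator vanish only at $p_j/\rho^2\notin U$. So every zero of $S$ in $U$ is a zero of the numerator, with the same multiplicity. Use $\prod(p_j-x)=\sigma_3-\sigma_2x+\sigma_1x^2-x^3$. In both products of the numerator the coefficient of $\zeta^4$ is $-\rho^6$ and that of $\zeta^3$ is $\sigma_1(\rho^4+\rho^6)$; these cancel, and so do the terms $-\rho^4\sigma_1^2\zeta^2$. The numerator is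
$$-\rho^2\sigma_2(1-\rho^4)\zeta^2+\big[\sigma_3(1-\rho^6)+\rho^2\sigma_1\sigma_2(1-\rho^2)\big]\zeta-\sigma_1\sigma_3(1-\rho^4).$$
Since $\bar\sigma_1=\rho^2\sum1/p_j=\rho^2\sigma_2/\sigma_3$, division by $\sigma_3(1-\rho^2)$ gives the equation
$$-(1+\rho^2)\bar\sigma_1\zeta^2+(1+\rho^2+\rho^4+|\sigma_1|^2)\zeta-(1+\rho^2)\sigma_1=0 .$$

**Step 4.** *We solve the quadratic equation in $U$.* If $\sigma_1=0$, the only zero is $\zeta=0$, and it is simple; put $c=0$. (Check with the equilateral triangle $p_j^3=\rho^3$: the numerator is $\zeta(\rho^3-\rho^6\zeta^3)-\rho^6\zeta(\rho^3-\zeta^3)=\rho^3(1-\rho^6)\zeta$.) If $\sigma_1\ne0$, put $\zeta=x\sigma_1$ and $s=|\sigma_1|^2$; the equation becomes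
$$q(x)=(1+\rho^2)s\,x^2-(1+\rho^2+\rho^4+s)x+(1+\rho^2)=0 .$$
Here $q(0)>0$ and, by (6), $q(1)=-\rho^2(\rho^2-s)<0$. So the roots satisfy $0<x_1<1<x_2$, and $x_1x_2=1/s$. Since $|x_1\sigma_1|<\sqrt s<\rho<1$ and $|x_2\sigma_1|=1/|x_1\sigma_1|>1$, there is exactly one zero $c=x_1\sigma_1$ in $U$, and it is simple.

To compare $c$ with $\sigma_1$, note that $q$ is convex, so on $[x_1,1]$
$$q'\le q'(1)=s(1+2\rho^2)-(1+\rho^2+\rho^4)\le-(1-\rho^4),$$
using $s<\rho^2$. Integrating from $x_1$ to $1$, $(1-x_1)(1-\rho^4)\le\rho^2(\rho^2-s)$, and $|c-\sigma_1|=(1-x_1)|\sigma_1|\le(1-x_1)\rho$. In both cases $c$ depends only on $\sigma_1$ and $\rho$, not on the weights, and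
$$|c|<\rho,\qquad|c-\sigma_1|\le1.01\,\rho^3(\rho^2-s). \tag{7}$$

**Step 5.** *We conclude for $f'$.* In all cases $S$ has at most one zero in $U$, and it is simple. Apply (4) jointly to two different critical points of $f$: $S$ would have two zeros in $U$, which is impossible. So $f'$ has at most one zero in $U$, and by Proposition 7 exactly one. Apply (4) to this single critical point, of multiplicity $m$: $S$ vanishes there to order at least $m$. So three weights are positive, $m=1$, and the critical point is $c$. We have proved: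

**Proposition 8.** $f'$ has exactly one zero $c$ in $U$, it is simple, $|a|=|b_1|=|b_2|=\rho$, the triangle $ab_1b_2$ is acute, and (7) holds.

**Step 6.** *We record that $c$ may be replaced by the orthocentre $h$ with negligible error.* By (6) and (7), $|h-c|\le2.02\,\rho^3\ell\kappa/\xi\le2.02\,\rho^3\kappa$. Also $\sqrt\kappa\le(\eta_1+\eta_2)/2=|b_1-b_2|/2\le\rho$. For $z\in[b_1,b_2]$ we have $\kappa\le\xi^2\le|z-a|^2\le2\rho|z-a|$ and $(\xi-\ell)^2\le\xi(\xi-\ell)=\kappa$, so $|z-h|^2=(\xi-\ell)^2+y^2\le\kappa+y^2$. Finally $\rho^4<4.1\cdot10^{-7}$. Hence on $[b_1,b_2]$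
$$|h-c|\,|z-a|\le4.04\,\rho^4\kappa\le2\cdot10^{-6}\kappa,\qquad|z-c|\le|z-h|+2.02\,\rho^4\sqrt\kappa\le(1+10^{-6})\sqrt{\kappa+y^2}. \tag{8}$$
Also $|h-c|\le2.02\rho^3\cdot2\rho|z-a|\le2\cdot10^{-6}|z-a|$ and $|z-h|\le|z-a|$ (as $0<\xi-\ell<\xi$), so
$$|z-c|\le(1+2\cdot10^{-6})|z-a|. \tag{9}$$

## 12. The integral of $f'/f$ from $b_2$ to $b_1$

We now contradict Proposition 8. By the model computation of Section 8, with $c$ near $h$ the integral of $f'/f$ over $[b_2,b_1]$ should be non-zero. We must show that it has to vanish, and that the correction to the model does no harm.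

**Step 1.** *We set up the correction factor $\chi$ and a positive harmonic function that controls it.* Put $\ell'=|a-c|$. Since $f'(a)\ne0$ and $|c|<\rho$, $0<\ell'<2\rho_0$; put $X=\ell'/(2\rho_0)\in(0,1)$. Write
$$\varphi(z)=\frac{z-c}{a-c}\,e^{\chi(z)},\qquad\chi\text{ holomorphic in }U,\quad\chi(a)=0 .$$
On $|z|=r$ we have $|z-a|\le r+\rho_0$ and $|z-c|\ge r-\rho_0$, so (2) gives
$$\operatorname{Re}\chi\le\alpha+\log X+B|\theta-\theta_0|,\qquad\alpha=\log\left[\frac{r+\rho_0}{r-\rho_0}\cdot\frac{2\rho_0}r\,BC_0\right].$$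
From the Fourier series of $|\theta|$ on $[-\pi,\pi]$, the harmonic extension of $|\theta-\theta_0|$ to $|z|<r$ is $\operatorname{Re}\mathcal V$ with
$$\mathcal V(z)=\frac\pi2-\frac4\pi\sum_{k\text{ odd}}\frac{(ze^{-i\theta_0}/r)^k}{k^2} .$$
So $G=\alpha+\log X+B\mathcal V-\chi$ satisfies $\operatorname{Re}G\ge0$ on $|z|=r$, hence in $|z|<r$. For $|z|\le\rho_0$ and $t=\rho_0/r$,
$$|\mathcal V'(z)|\le\frac4{\pi r}\Big(1+\frac{t^2}3+\frac{t^4}5+\cdots\Big)\le\frac4{\pi r}\Big(1+\frac{t^2}{3(1-t^2)}\Big),$$
and the last bracket is below $1.0024$ for $r=0.3$ and below $1.0011$ for $r=0.45$. For both values, $\sum_{k\text{ odd}}t^k/k^2\le t\big(1+\frac{t^2}{9(1-t^2)}\big)\le1.002\,t$. Since $\chi(a)=0$, the number $g_a:=\operatorname{Re}G(a)=\alpha+\log X+B\operatorname{Re}\mathcal V(a)$ satisfies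
$$0\le g_a\le U_0+\log X,\qquad U_0=\alpha+B\Big(\frac\pi2+\frac4\pi\cdot1.002\,\frac{\rho_0}r\Big).$$

**Step 2 ($r=0.3$).** *We show that $\int_{[b_2,b_1]}\frac{f'}f\,dz=0$.* Here $\alpha\le\log\big[\frac{0.3253}{0.2747}\cdot\frac{0.0506}{0.3}\cdot0.9980\cdot4.3769\big]\le-0.1364$ and $U_0\le-0.1364+0.9980\,(1.5708+0.1076)<1.54$. From $g_a\ge0$ we get $\log X\ge-1.54$.

As $|z-a|\ge\xi>0$ on $[b_1,b_2]$ and $f(b_1)=f(b_2)=1$, the integral equals $2\pi iN$ with $N\in\mathbb Z$. For $z\in[b_1,b_2]$ we have $|z|\le\rho$, and $\tau(z,a)\le\frac{r\cdot2\rho_0}{r^2-\rho_0^2}<0.1699$. Since $\operatorname{Re}\chi(z)=B\operatorname{Re}(\mathcal V(z)-\mathcal V(a))+g_a-\operatorname{Re}G(z)$ and $\operatorname{Re}G(z)\ge g_a\frac{1-\tau}{1+\tau}$ by Lemma 3,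
$$\operatorname{Re}\chi(z)\le g_a\frac{2\tau}{1+\tau}+B|\mathcal V(z)-\mathcal V(a)|\le0.2905\,(1.54+\log X)+0.2149\le0.6623+0.2905\log X ,$$
where $0.9980\cdot\frac4{0.3\pi}\cdot1.0024\cdot0.0506<0.2149$ was used. By (9),
$$\left|\frac{f'}f\right|=\frac{|z-c|}{|z-a|\,\ell'}\,e^{\operatorname{Re}\chi}\le(1+2\cdot10^{-6})\frac{e^{\operatorname{Re}\chi}}{\ell'} .$$
The segment has length at most $2\rho_0=\ell'/X$, so
$$2\pi|N|\le(1+2\cdot10^{-6})\,e^{0.6623}X^{-0.7095}\le(1+2\cdot10^{-6})\,e^{0.6623+0.7095\cdot1.54}<5.8<2\pi .$$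
Hence $N=0$. Since $\frac{f'}f=\frac{z-c}{(a-c)(z-a)}e^{\chi}$, dropping constant factors gives
$$\int_{[b_2,b_1]}\frac{z-c}{z-a}\,e^{\chi(z)-\chi(c)}\,dz=0. \tag{10}$$

**Step 3 ($r=0.45$).** *We bound $T(z):=\operatorname{Im}(\chi(z)-\chi(c))$ on $[b_1,b_2]$ by a multiple of $|z-c|$.* Here $\alpha\le\log\big[\frac{0.4753}{0.4247}\cdot\frac{0.0506}{0.45}\cdot1.3552\cdot4.3769\big]\le-0.2924$ and $U_0\le-0.2924+1.3552\,(1.5708+0.07173)<1.934$, so $g_a\le1.934$ because $X<1$. For two points of $|z|\le\rho$ at distance $d\le2\rho_0$,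
$$\tau\le\frac{rd}{r^2-\rho_0^2}\le2.2293\,d\le0.11281 .$$
By Lemma 3, $\operatorname{Re}G(c)\le1.934\cdot\frac{1.11281}{0.88719}<2.4259$. Again by Lemma 3, with $\tau=\tau(z,c)$,
$$|\operatorname{Im}(G(z)-G(c))|\le\operatorname{Re}G(c)\frac{2\tau}{1-\tau^2}\le\frac{2.4259\cdot4.4586}{0.9872}|z-c|\le10.957\,|z-c| .$$
Also $B|\mathcal V(z)-\mathcal V(c)|\le1.3552\cdot\frac4{0.45\pi}\cdot1.0011\,|z-c|\le3.839\,|z-c|$. Since $T=B\operatorname{Im}(\mathcal V(z)-\mathcal V(c))-\operatorname{Im}(G(z)-G(c))$,
$$|T(z)|\le14.80\,|z-c|\le14.80\cdot0.0506<0.749 .$$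
As $\tan x/x$ is increasing on $(0,\pi/2)$ and $\tan(0.749)/0.749<1.2414$,
$$\tan|T(z)|\le18.38\,|z-c|,\qquad\cos T(z)>0.73. \tag{11}$$

**Step 4.** *We show that the integral in (10) is not zero.* On $[b_1,b_2]$, $z=a+e^{i\psi}(-\xi+iy)$. By (5),
$$\frac{z-h}{z-a}=\frac{-(\xi-\ell)+iy}{-\xi+iy}=\frac{\xi(\xi-\ell)+y^2-i\ell y}{\xi^2+y^2}=\frac{\kappa+y^2-i\ell y}{\xi^2+y^2},\qquad\xi^2+y^2=|z-a|^2 .$$
Write $\frac{z-c}{z-a}=\frac{z-h}{z-a}+\frac{h-c}{z-a}$ and $e^{\chi(z)-\chi(c)}=e^{\operatorname{Re}(\chi(z)-\chi(c))}e^{iT}$. By (8), (11) and $\ell\le2\rho<0.0506$,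
$$\begin{aligned}
(\xi^2+y^2)\,e^{-\operatorname{Re}(\chi(z)-\chi(c))}\operatorname{Re}\Big[\frac{z-c}{z-a}e^{\chi(z)-\chi(c)}\Big]
&\ge(\kappa+y^2)\cos T-\ell|y||\sin T|-|h-c||z-a|\\
&\ge\cos T\big[(\kappa+y^2)-\ell|y|\cdot18.38(1+10^{-6})\sqrt{\kappa+y^2}\big]-2\cdot10^{-6}\kappa\\
&\ge(\kappa+y^2)\big[(1-0.9301)\cos T-2\cdot10^{-6}\big]>0 .
\end{aligned}$$
In the second line we used $|\sin T|=\cos T\tan|T|$. In the third we used $|y|\le\sqrt{\kappa+y^2}$ and $0.0506\cdot18.38(1+10^{-6})<0.9301$. Positivity holds since $0.0699\cdot0.73>2\cdot10^{-6}$. On the segment $dz=ie^{i\psi}\,dy$ has constant direction, so the integral in (10) is $ie^{i\psi}$ times a number with positive real part. It is not zero, which contradicts (10).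

This proves Proposition 6, and with it Part 1 of Theorem 1, together with $m_0=\mu$. $\blacksquare$

## 13. Sharpness, indices and hyperbolic discs

**Part 2.** Proposition 2 gives $\inf_{\mathcal G}\rho\le\mu$, and by Part 1 $\rho>\mu$ on $\mathcal G$. So the infimum is $\mu$ and is not attained in $\mathcal G$. $\square$

**Part 3.** Let $f\in F_2$ have indices $1$ and $2$ in some order. By the argument principle these are the numbers of zeros and of $1$-points of $f$ with multiplicity, so $f$ or $1-f$ lies in $\mathcal G^*=\mathcal G\cup F_5(1,2)$. Since $\rho(1-f)=\rho(f)$, Part 1 and Fact A give $\rho(f)\ge\mu$. Equality is possible only if $f$ or $1-f$ lies in $F_5(1,2)$, that is, only if $f\in F_5(1,2)\cup F_5(2,1)$. $\square$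

**Part 4.** Let $f\in\mathcal G^*$ (respectively $\mathcal G$), and let $D\subset U$ be a closed hyperbolic disc containing the zero and all $1$-points of $f$. Let $\Theta$ be an automorphism of $U$ carrying $0$ to the hyperbolic centre of $D$. Then $\Theta^{-1}(D)=\{|z|\le\rho'\}$ has the same hyperbolic radius as $D$. The function $f\circ\Theta$ lies in $\mathcal G^*$ (respectively $\mathcal G$), and its zero and $1$-points lie in $\Theta^{-1}(D)$, so $\rho(f\circ\Theta)\le\rho'$. By Part 1 and Fact A, $\rho(f\circ\Theta)\ge\mu$ (respectively $>\mu$). Hence $\rho'\ge\mu$ (respectively $\rho'>\mu$). The hyperbolic radius of $\{|z|\le x\}$ is $\log\frac{1+x}{1-x}$, which increases with $x$, so this is the assertion. $\blacksquare$
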